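# A space with the finite-infinite intersection property that is not complemented in its bidual

All Banach spaces are real, all subspaces are norm closed, and $x\in X$ is identified with its canonical image in $X^{**}$. We write $B_X[x,r]$ for the closed ball of radius $r>0$ around $x$, $B_X=B_X[0,1]$, and $Z_1\oplus_1Z_2$ for the direct sum with norm $\|z_1\|+\|z_2\|$.

## 1. A weighted sum map pulled back along a quotient map

Take a reflexive space $A$ and a metric quotient map $\rho:A\to Q$. This means that $Q=A/\ker\rho$ with the quotient norm $\|q\|=\inf\{\|a\|:\rho a=q\}$. Take also finite-dimensional subspaces $F_1\subset F_2\subset\cdots$ of $Q$ and scalars $0<w_k\le 1$. Form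
$$W=\Big(\bigoplus_k F_k\Big)_{\ell_1},\qquad S:W\to Q,\quad S(y)=\sum_k w_ky_k,$$
and glue $W$ and $A$ together over $Q$:
$$X=\{(y,a)\in W\oplus_1A:\ Sy=\rho a\}.\tag{1}$$
Since $\|Sy\|\le\sum_k w_k\|y_k\|\le\|y\|$, we have $\|S\|\le1$. So $X$ is the kernel of a bounded operator, hence closed. For $q\in F_k$ let $e_k(q)\in W$ be the element with $q$ in position $k$ and $0$ elsewhere; then $S e_k(q)=w_kq$.

**Example 1.** Let $A=\ell_1^2$, $Q=\mathbb R$, $\rho(s,t)=s+t$. Since $|s+t|\le|s|+|t|$, with equality for $(c,0)$, the quotient norm on $\mathbb R$ is the absolute value. Take $F_k=\mathbb R$ and $w_k=1$. Then $W=\ell_1$ and $X=\{(y,s,t)\in\ell_1\oplus_1\ell_1^2:\ \sum_k y_k=s+t\}$, a hyperplane of $\ell_1$.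

What is this for? We shall see that $X^{**}$ is given by the same formula with $W$ replaced by $W^{**}$, and that $W^{**}=W\oplus_1N$ for a "singular part" $N$. To bring a point $(y+n,a)$ of $X^{**}$ back into $X$ one can discard $n$, provided that one corrects $a$ by a vector $\tilde a$ with $\rho\tilde a=S^{**}n$. For a single point this costs no norm, because $\rho$ lifts each point of $Q$ to a point of $A$ of the same norm. A projection has to make the correction linearly. If $\rho$ has no linear right inverse, we can hope for a space in which every point of $X^{**}$ can be replaced by a point of $X$ at no cost, while no linear map does this for all points at once. The next section turns this into a precise question.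

## 2. Intersection of balls and norm one projections

**Definition.** A subspace $Y$ of $X$ is *constrained* in $X$ if there is a norm $1$ projection on $X$ with range $Y$.

**Definition.** $X$ has the *finite-infinite intersection property* ($IP_{f,\infty}$) if every family of closed balls in $X$ with empty intersection contains a finite subfamily with empty intersection.

**Definition.** A subspace $Y$ of $X$ is an *almost constrained* ($AC$) subspace of $X$ if any family of closed balls centred at points of $Y$ that intersects in $X$ also intersects in $Y$.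

A constrained subspace is an $AC$-subspace: if $P$ is the projection and $z$ lies in all the balls $B_X[y_i,r_i]$, $y_i\in Y$, then $\|Pz-y_i\|=\|P(z-y_i)\|\le r_i$. A dual space $Z^*$ has the $IP_{f,\infty}$, since its closed balls are weak* compact. For instance $\ell_1=c_0^*$ has it.

**Example 2.** $c_0$ fails the $IP_{f,\infty}$. Let $u_k$ be the unit vectors and consider the balls $B_{c_0}[2u_k,1]$, $k\ge1$. The first $m$ of them contain $u_1+\dots+u_m$. A point $x$ common to all of them would satisfy $|x(k)-2|\le1$, so $x(k)\ge1$, for every $k$. No such $x$ is in $c_0$.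

The paper "Almost Constrained Subspaces of Banach Spaces" (https://www.ams.org/journals/proc/2004-132-01/S0002-9939-03-07146-6/S0002-9939-03-07146-6.pdf) is the source of the following problem. The $IP_{f,\infty}$ holds exactly when $X$ is an $AC$-subspace of $X^{**}$ (we prove this below). If $X\ne\{0\}$ is constrained in $X^{**}$, then $X$ is an $AC$-subspace of $X^{**}$. Is the converse true: if $X\neq\{0\}$ has the $IP_{f,\infty}$, is there a norm $1$ projection on $X^{**}$ with range $X$?

The answer is no. Here are the results that we prove.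

**Theorem A.** There is a separable Banach space $X\ne\{0\}$ with the $IP_{f,\infty}$ such that no bounded linear projection of $X^{**}$ has range $X$. In particular $X$ is not constrained in $X^{**}$. Moreover, $X$ is not isomorphic to a complemented subspace of any dual space.

**Theorem B.** If $X\neq\{0\}$ has the $IP_{f,\infty}$ and contains no isomorphic copy of $\ell_1$, then $X$ is constrained in $X^{**}$, and the norm $1$ projection of $X^{**}$ onto $X$ is unique.

**Theorem C.** $\ell_1$ has an equivalent norm with the $IP_{f,\infty}$ under which it is not constrained in its bidual, although for each $\varepsilon>0$ there is a projection of norm $\le 1+\varepsilon$ of the bidual onto it. If $E$ is constrained in $E^{**}$ (or $E=\{0\}$), then $\ell_1\oplus E$ has an equivalent norm with the $IP_{f,\infty}$ under which it is not constrained in its bidual.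

Theorem B says in particular that any counterexample must contain $\ell_1$.

## 3. The condition $(\star)$: replacing one bidual point at a time

Consider the condition

$(\star)$ for every $x^{**}\in X^{**}$ there is $x_0\in X$ with $\|x_0-x\|\le\|x^{**}-x\|$ for all $x\in X$.

**Lemma 1.** For a Banach space $X$ the following are equivalent: $(\star)$; $X$ is an $AC$-subspace of $X^{**}$; $X$ has the $IP_{f,\infty}$.

*Proof.* **$(\star)$ and $AC$.** This part only unravels the definition. Assume $(\star)$. If balls with centres $x_i\in X$ and radii $r_i$ have a common point $x^{**}\in X^{**}$, then the $x_0$ from $(\star)$ satisfies $\|x_0-x_i\|\le\|x^{**}-x_i\|\le r_i$. Conversely, assume $AC$. For $x^{**}\in X$ take $x_0=x^{**}$. For $x^{**}\notin X$, the balls with centre $x\in X$ and radius $\|x^{**}-x\|>0$, for all $x\in X$, have the common point $x^{**}$, hence a common point $x_0\in X$.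

**$(\star)$ implies $IP_{f,\infty}$.** Here weak* compactness produces the bidual point. Let $(B_X[x_i,r_i])$ be a family all of whose finite subfamilies intersect. The balls $B_{X^{**}}[x_i,r_i]$ are weak* compact and have the finite intersection property, so they have a common point $x^{**}$. The corresponding $x_0$ satisfies $\|x_0-x_i\|\le\|x^{**}-x_i\|\le r_i$ for all $i$.

**$IP_{f,\infty}$ implies $(\star)$.** We first show that finitely many balls of slightly enlarged radii intersect in $X$. Let $x^{**}\in X^{**}$, $x_1,\dots,x_m\in X$, $\varepsilon>0$ and $r_i=\|x^{**}-x_i\|$. We claim that some $x\in X$ satisfies $\|x-x_i\|<r_i+\varepsilon$ for all $i\le m$. If not, then in $X^m$ the convex set $\{(x-x_1,\dots,x-x_m):x\in X\}$ is disjoint from the nonempty open convex set of all $(u_1,\dots,u_m)$ with $\|u_i\|<r_i+\varepsilon$. By Hahn–Banach there is $(f_1,\dots,f_m)\ne0$ in $(X^*)^m$ with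
$$\sum_i (r_i+\varepsilon)\|f_i\|\ \le\ \sum_i f_i(x-x_i)\qquad(x\in X);$$
the left side is the supremum of $\sum f_i(u_i)$ over the open set. So the functional $\sum_i f_i$ is bounded below on $X$, hence $\sum_if_i=0$. The right side is then
$$-\sum_i f_i(x_i)=\sum_i(x^{**}-x_i)(f_i)\le\sum_i r_i\|f_i\|.$$
Hence $\varepsilon\sum_i\|f_i\|\le 0$ and all $f_i=0$, a contradiction.

Now take the family of all balls $B_X[x,\|x^{**}-x\|+\varepsilon]$ with $x\in X$ and $\varepsilon>0$. Any finite subfamily intersects: apply the claim with $\varepsilon$ the smallest of the finitely many values that occur. By the $IP_{f,\infty}$ there is a common point $x_0$. Letting $\varepsilon\to0$ gives $\|x_0-x\|\le\|x^{**}-x\|$ for all $x$. $\square$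

From now on we only work with $(\star)$.

## 4. The set $F$ of admissible kernel vectors, and why one dimension at a time is not enough

The natural attempt to prove the converse is to extend the identity of $X$ one dimension at a time. Given $x^{**}\notin X$, take $x_0$ from $(\star)$ and put $P(x+tx^{**})=x+tx_0$. For $t\ne0$,
$$\|x+tx_0\|=|t|\,\|x_0-(-x/t)\|\le|t|\,\|x^{**}-(-x/t)\|=\|x+tx^{**}\|,$$
so $P$ is a norm $1$ projection of $X+\mathbb Rx^{**}$ onto $X$ (for $X\ne\{0\}$). One would like to continue with a second vector $y^{**}$, then use Zorn's lemma. For the second step one needs $z_0\in X$ with $\|z_0-Pu\|\le\|y^{**}-u\|$ for all $u\in X+\mathbb Rx^{**}$. But $(\star)$ compares distances only to points $u\in X$. It says nothing about $u=x+tx^{**}$ with $t\neq0$, and this is where the attempt stops. To see it more clearly, put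
$$F=\{v\in X^{**}:\ \|x+v\|\ge\|x\|\ \text{ for all }x\in X\}.$$

**Lemma 2.** Let $X\neq\{0\}$.

1. $F$ is closed under scalar multiples and $F\cap X=\{0\}$.
2. $(\star)$ implies $X+F=X^{**}$.
3. If $P$ is a norm $1$ projection of $X^{**}$ onto $X$, then $\ker P\subset F$. Conversely, if $M$ is a linear subspace with $M\subset F$ and $X+M=X^{**}$, then the projection onto $X$ along $M$ is defined and has norm $1$.

*Proof.* (1) For $t\ne0$ and $v\in F$, $\|x+tv\|=|t|\|x/t+v\|\ge\|x\|$; the case $t=0$ is trivial. If $v\in F\cap X$, take $x=-v$ to get $0\ge\|v\|$.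

(2) Given $x^{**}$, let $x_0$ be as in $(\star)$ and $v=x^{**}-x_0$. Then $\|x+v\|=\|x^{**}-(x_0-x)\|\ge\|x_0-(x_0-x)\|=\|x\|$.

(3) If $v\in\ker P$, then $\|x\|=\|P(x+v)\|\le\|x+v\|$. Conversely $M\cap X=\{0\}$ by (1), so each element of $X^{**}$ is uniquely $x+v$ with $x\in X$, $v\in M$, and $\|x\|\le\|x+v\|$. Since $X\ne\{0\}$, the norm is exactly $1$. $\square$

So $(\star)$ gives $X+F=X^{**}$, and the problem asks whether $F$ contains a *linear* complement of $X$. The gap is additivity: two vectors of $F$ may be admissible separately and not together. Section 6 exhibits such a pair. Theorem B will say that without $\ell_1$ this cannot happen. For Theorems A and C we return to the construction (1).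

## 5. The biduals of $W$ and of the pullback

Throughout Sections 5–7, $X$ is the space (1). Here $W^*=(\bigoplus F_k^*)_{\ell_\infty}$, and we put $V=(\bigoplus F_k^*)_{c_0}\subset W^*$. Since each $F_k$ is finite-dimensional, $V^*=(\bigoplus F_k)_{\ell_1}=W$. Let
$$N=V^\perp\subset W^{**}.$$

**Lemma 3.** $W^{**}=W\oplus_1N$. That is, every $\varphi\in W^{**}$ is uniquely $y+n$ with $y\in W$, $n\in N$, and $\|\varphi\|=\|y\|+\|n\|$.

*Proof.* **Decomposition.** The aim is to find $y$ and $n$. The restriction of $\varphi$ to $V$ belongs to $V^*=W$, say it equals $y$. Then $n=\varphi-y$ vanishes on $V$. An element of $W\cap N$ is an element of $W=V^*$ that vanishes on $V$, so it is $0$, and the decomposition is unique.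

**Norm.** Clearly $\|\varphi\|\le\|y\|+\|n\|$; we prove the reverse by testing on functionals with disjoint supports. Let $\varepsilon>0$ and choose $K$ with $\sum_{k>K}\|y_k\|<\varepsilon$. Taking norming functionals of $y_1,\dots,y_K$, we get $f\in B_{W^*}$ supported on the coordinates $\le K$ with $f(y)=\sum_{k\le K}\|y_k\|>\|y\|-\varepsilon$. Choose $g\in B_{W^*}$ with $n(g)>\|n\|-\varepsilon$. Setting the first $K$ coordinates of $g$ to zero changes $g$ by an element of $V$, which does not change $n(g)$; so assume that they are zero. Then $\|f+g\|\le1$ because the supports are disjoint. Also $|g(y)|\le\sum_{k>K}\|y_k\|<\varepsilon$, and $n(f)=0$ because $f\in V$. So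
$$\|\varphi\|\ge\varphi(f+g)=f(y)+g(y)+n(f)+n(g)\ge(\|y\|-\varepsilon)-\varepsilon+0+(\|n\|-\varepsilon).$$
Let $\varepsilon\to0$. $\square$

**Lemma 4.** $X^{**}=\{(\varphi,a)\in W^{**}\oplus_1A:\ S^{**}\varphi=\rho a\}$, isometrically and compatibly with the canonical embeddings.

*Proof.* Let $D:W\oplus_1A\to Q$, $D(y,a)=Sy-\rho a$. It is onto because $\rho$ is, and $X=\ker D$. A functional vanishing on $\ker D$ factors as $q^*\circ D$, where $q^*$ is bounded by the open mapping theorem. Hence $X^\perp=\operatorname{ran}D^*$. For any subspace $X$ of a Banach space $Z$, the second adjoint of the inclusion maps $X^{**}$ isometrically onto $X^{\perp\perp}\subset Z^{**}$ and sends $x$ to $x$. Here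
$$X^{\perp\perp}=(\operatorname{ran}D^*)^\perp=\ker D^{**}.$$
Since $A$ is reflexive, its quotient $Q$ is reflexive. So $(W\oplus_1A)^{**}=W^{**}\oplus_1A$. From $D^*q^*=(S^*q^*,-\rho^*q^*)$ we obtain $D^{**}(\varphi,a)=S^{**}\varphi-\rho a\in Q$. $\square$

Explicitly, $S^*q^*=(w_k\,q^*|_{F_k})_k$, so $\langle S^{**}\varphi,q^*\rangle=\varphi\big((w_k\,q^*|_{F_k})_k\big)$. Moreover $S^{**}$ has norm at most $1$ and extends $S$.

## 6. Norm-preserving lifts of points give $IP_{f,\infty}$

**Proposition 5.** For every choice of the data, $X$ has the $IP_{f,\infty}$.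

*Proof.* **Lifting points.** We need lifts that do not increase the norm. The ball $B_A$ is weakly compact, so $\rho(B_A)$ is weakly compact, hence norm closed. It contains the open unit ball of $Q$ and is contained in $B_Q$. So $\rho(B_A)=B_Q$, and by scaling every $r\in Q$ is $\rho\tilde a$ for some $\tilde a\in A$ with $\|\tilde a\|\le\|r\|$.

**Verifying $(\star)$.** Let $x^{**}=(y+n,a)\in X^{**}$ with $y\in W$, $n\in N$. Then $Sy+S^{**}n=\rho a$. Put $r=S^{**}n$, so $\|r\|\le\|n\|$, and choose $\tilde a$ with $\rho\tilde a=r$ and $\|\tilde a\|\le\|n\|$. Let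
$$x_0=(y,\,a-\tilde a).$$
Since $Sy=\rho a-r=\rho(a-\tilde a)$, we have $x_0\in X$. For $x=(z,b)\in X$, Lemma 3 gives
$$\|x_0-x\|=\|y-z\|+\|a-b-\tilde a\|\le\|y-z\|+\|n\|+\|a-b\|=\|y-z+n\|+\|a-b\|=\|x^{**}-x\|.$$
Lemma 1 finishes the proof. $\square$

The only nonlinear ingredient is the choice of $\tilde a$. If $\rho$ has a linear right inverse $\tau$ with $\|\tau\|\le1$, then $(y+n,a)\mapsto(y,a-\tau S^{**}n)$ is linear, maps $X^{**}$ into $X$, fixes $X$, and has norm at most $1$ by the same computation. In Example 1 we may take $\tau c=(c,0)$, so that space is constrained in its bidual.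

**Example 1, continued: $F$ need not be additive.** In general, if $n\in N$, $\rho\tilde a=S^{**}n$ and $\|\tilde a\|\le\|n\|$, then $v=(n,\tilde a)\in F$. Indeed $v\in X^{**}$ by Lemma 4, and for $x=(z,b)\in X$ we have $\|x+v\|=\|z\|+\|n\|+\|b+\tilde a\|\ge\|z\|+\|b\|=\|x\|$. In Example 1, $N=c_0^\perp\subset\ell_\infty^*$ and $S^{**}n=n(\mathbf 1)$, where $\mathbf 1$ is the constant sequence. Take three distinct free ultrafilters $\mathcal U_0,\mathcal U_1,\mathcal U_2$ on $\mathbb N$ and let
$$m_i(f)=\lim_{\mathcal U_i}f-\lim_{\mathcal U_0}f\qquad(f\in\ell_\infty,\ i=1,2).$$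
Then $m_i\in N$, $m_i(\mathbf 1)=0$, and $\|m_i\|=2$: test on a sequence equal to $1$ on a set in $\mathcal U_i$ that is not in $\mathcal U_0$, and equal to $-1$ elsewhere. Put $n_1=m_1$ and $n_2=-m_1+\frac14m_2$, so $\|n_1\|=2$ and $\|n_2\|\ge\frac32$. With $\tilde a=(\frac12,-\frac12)\in\ker\rho$, of norm $1$, both $v_1=(n_1,\tilde a)$ and $v_2=(n_2,\tilde a)$ are in $F$. But $v_1+v_2=(\frac14m_2,(1,-1))$. For $x=(0,(-1,1))\in X$ we get $\|x+v_1+v_2\|=\frac12<2=\|x\|$. So $v_1+v_2\notin F$. This space is nevertheless constrained. Non-additivity of $F$ breaks the one-dimensional extension argument, but it does not by itself exclude a projection. To exclude one, we must analyze an arbitrary projection.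

## 7. From a bounded projection to a linear lift with an error in $W$

We now extract from any bounded projection a linear right inverse of $\rho$, up to an error that factors through $W$.

**Lemma 6.** Assume $w_k\to1$ and let $P$ be a bounded projection of $X^{**}$ onto $X$. There are linear maps $y:F_\infty\to W$ and $a:F_\infty\to A$ on $F_\infty=\bigcup_kF_k$ such that for all $q\in F_\infty$
$$Sy(q)-q=\rho\,a(q),\tag{2}$$
$$\|y(q)\|+\|a(q)\|\le(2\|P\|-1)\|q\|.\tag{3}$$

*Proof.* **Step 1: singular vectors that represent $q$.** We want elements $n_q\in W^{**}$, linear in $q$, with $S^{**}n_q=q$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$ and put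
$$n_q=w^*\text{-}\lim_{\mathcal U}e_k(q)\in W^{**}\qquad(q\in F_\infty).$$
This makes sense since $q\in F_k$ for all large $k$, $\|e_k(q)\|=\|q\|$, and balls of $W^{**}$ are weak* compact. The map $q\mapsto n_q$ is linear and $\|n_q\|\le\|q\|$. For $q^*\in Q^*$,
$$\langle S^{**}n_q,q^*\rangle=\lim_{\mathcal U}\langle e_k(q),S^*q^*\rangle=\lim_{\mathcal U}w_kq^*(q)=q^*(q),$$
because $w_k\to1$. So $S^{**}n_q=q$.

**Step 2: test vectors in $X^{**}$.** To apply $P$ we must cancel the value $q$. For $q\in F_k$, $S^{**}\big(n_q-w_k^{-1}e_k(q)\big)=q-q=0$, so $(n_q-w_k^{-1}e_k(q),0)\in X^{**}$ by Lemma 4. Its image under $P$ lies in $X\subset W\oplus_1A$, and we may write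
$$P\big(n_q-w_k^{-1}e_k(q),0\big)=\big(y(q)-w_k^{-1}e_k(q),\,a(q)\big)\qquad(q\in F_k)\tag{4}$$
with $y(q)\in W$, $a(q)\in A$.

**Step 3: independence of $k$, and linearity.** We check that $y(q)$ and $a(q)$ do not depend on the $k$ used. If $q\in F_k\cap F_l$, then $(w_k^{-1}e_k(q)-w_l^{-1}e_l(q),0)\in X$, since $S$ sends its first entry to $q-q=0$. So $P$ fixes it. Adding it to the test vector for $k$ gives the test vector for $l$. Applying $P$ and using (4) for $k$, we find that the test vector for $l$ has image $(y(q)-w_l^{-1}e_l(q),a(q))$ with the $y(q),a(q)$ obtained from $k$. Hence $y$ and $a$ are well defined on $F_\infty$. They are linear because any two elements of $F_\infty$ lie in a common $F_k$, where (4) is linear in $q$.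

**Step 4: equation (2).** The right side of (4) lies in $X$, so $S\big(y(q)-w_k^{-1}e_k(q)\big)=\rho a(q)$. This is $Sy(q)-q=\rho a(q)$.

**Step 5: the bound (3).** We let the correction vector escape to infinity. By (4),
$$\|y(q)-w_k^{-1}e_k(q)\|+\|a(q)\|\le\|P\|(1+w_k^{-1})\|q\|.$$
Only the $k$-th coordinate $y(q)_k$ interacts with $e_k(q)$, so
$$\|y(q)-w_k^{-1}e_k(q)\|\ge\|y(q)\|+w_k^{-1}\|q\|-2\|y(q)_k\|.$$
As $k\to\infty$, $\|y(q)_k\|\to0$ and $w_k\to1$. We obtain $\|y(q)\|+\|q\|+\|a(q)\|\le2\|P\|\|q\|$, which is (3). $\square$

If $y$ were $0$, then $-a$ would be a linear lift: $\rho(-a(q))=q$. The term $Sy$ is another way to bring a bidual point back into $X$, namely by moving the mass of $n$ into $W$. If some $F_k$ equals $Q$, this does succeed: the map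
$$(y+n,a)\mapsto\big(y+w_k^{-1}e_k(S^{**}n),\,a\big)\tag{5}$$
sends $X^{**}$ to $X$, since $S\big(y+w_k^{-1}e_k(S^{**}n)\big)=Sy+S^{**}n=\rho a$. It fixes $X$, and by Lemma 3 its norm is at most $w_k^{-1}$. So one must obstruct this route. Theorem A does it by taking $Q$ infinite-dimensional, so that no $F_k$ is all of $Q$. Theorem C does it by taking all $w_k<1$.

## 8. Theorem A: an uncomplemented kernel and a compact error

Let $A=\ell_p$ with $1<p<\infty$, $p\ne2$. By Lindenstrauss–Tzafriri (*On the complemented subspaces problem*, Israel J. Math. 9 (1971)), every Banach space not isomorphic to a Hilbert space has an uncomplemented closed subspace. Let $\ker\rho$ be such a subspace of $A$ and $Q=A/\ker\rho$. Then $Q$ is separable and reflexive. It is infinite-dimensional, since closed subspaces of finite codimension are complemented. Choose finite-dimensional $F_1\subset F_2\subset\cdots$ with $F_\infty=\bigcup_kF_k$ dense in $Q$, let $w_k=1$ for all $k$, and form $X$ as in (1).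

$X$ is separable, as a subspace of $W\oplus_1A$. Since $\{0\}$ is complemented, $\ker\rho\ne\{0\}$; as $X\supset\{0\}\times\ker\rho$, we have $X\ne\{0\}$. By Proposition 5, $X$ has the $IP_{f,\infty}$.

**Lemma 7.** $W$ has the Schur property: weakly convergent sequences in $W$ converge in norm.

*Proof.* It suffices to treat weakly null sequences. If one of them is not norm null, a subsequence $(u_m)$ satisfies $\|u_m\|\ge\delta$ for some $\delta>0$. For each $k$ the $k$-th coordinates of $u_m$ form a weakly null sequence in the finite-dimensional space $F_k$, so they tend to $0$ in norm. We now choose a gliding hump. Put $K_0=0$. Given $K_{j-1}$, choose $m_j>m_{j-1}$ such that the coordinates $\le K_{j-1}$ of $u_{m_j}$ have total norm at most $\delta/8$. Then choose $K_j>K_{j-1}$ such that the coordinates $>K_j$ of $u_{m_j}$ have total norm at most $\delta/8$. Let $I_j=\{K_{j-1}+1,\dots,K_j\}$. After renaming the subsequence, the blocks $I_m$ are disjoint and $\|u_m-u_m|_{I_m}\|\le\delta/4$. Choosing norming functionals coordinate by coordinate on the disjoint blocks, we get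 $f\in B_{W^*}$ with $f(u_m|_{I_m})=\|u_m|_{I_m}\|$ for all $m$. Then
$$f(u_m)\ge\|u_m|_{I_m}\|-\tfrac\delta4\ge\big(\delta-\tfrac\delta4\big)-\tfrac\delta4=\tfrac\delta2,$$
which contradicts $u_m\to0$ weakly. $\square$

*Proof of Theorem A.* Suppose $P$ is a bounded projection of $X^{**}$ onto $X$.

**Step 1: pass to all of $Q$.** We extend the maps of Lemma 6. By (3), $y$ and $a$ extend from the dense subspace $F_\infty$ to bounded linear maps $y:Q\to W$ and $a:Q\to A$. By continuity (2) holds on all of $Q$.

**Step 2: the error is compact.** A bounded sequence in the reflexive space $Q$ has a weakly convergent subsequence. Its image under $y$ converges weakly in $W$, hence in norm by Lemma 7. So $y$ is compact, and $K:=Sy$ is a compact operator on $Q$. Now (2) reads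
$$\rho\circ(-a)=I_Q-K.$$

**Step 3: repair the error by a finite rank operator.** We turn $-a$ into a true right inverse of $\rho$. The operator $I_Q-K$ is Fredholm of index $0$. So there is a finite rank operator $G_0$ on $Q$, mapping $\ker(I_Q-K)$ isomorphically onto a complement of $\operatorname{ran}(I_Q-K)$ and vanishing on a complement of $\ker(I_Q-K)$, such that $J=I_Q-K+G_0$ is invertible. Since $\rho$ is onto, we can lift a basis of the range of $G_0$ to $A$. This gives a finite rank $G:Q\to A$ with $\rho G=G_0$. Put $\tau=(-a+G)J^{-1}$. Then $\tau$ is bounded and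
$$\rho\tau=(I_Q-K+G_0)J^{-1}=I_Q.$$

**Step 4: contradiction.** We show that $\ker\rho$ is complemented. We have $(\tau\rho)(\tau\rho)=\tau(\rho\tau)\rho=\tau\rho$, and $\ker(\tau\rho)=\ker\rho$ because $\tau$ is injective. So $I_A-\tau\rho$ is a bounded projection of $A$ onto $\ker\rho$, contrary to the choice of $\ker\rho$. Hence no bounded projection of $X^{**}$ has range $X$; in particular $X$ is not constrained in $X^{**}$.

**Step 5: dual spaces.** It remains to exclude complemented embeddings in dual spaces. If $X$ were isomorphic to a complemented subspace of $Z^*$, there would be bounded $i:X\to Z^*$ and $R:Z^*\to X$ with $Ri=I_X$. Let $\pi:Z^{***}\to Z^*$ be the restriction of functionals to $Z$; it is the identity on $Z^*$. Then $R\pi i^{**}:X^{**}\to X$ is bounded, and for $x\in X$ we have $R\pi i^{**}x=R\pi(ix)=Rix=x$. So it is a bounded projection of $X^{**}$ onto $X$, which does not exist. $\square$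

This answers the question of Section 2 in the negative.

## 9. Theorem C: a hexagonal quotient of $\ell_1^3$ and weights below one

Here compactness cannot help, since $Q$ will be finite-dimensional. We use norm one information instead. Let $A=\ell_1^3$, $Q=\ell_1^3/\mathbb R(1,1,1)$ with $\rho$ the quotient map, $F_k=Q$ for all $k$, and $0<w_k<1$ with $w_k\to1$. Form $X$ as in (1). If some $w_k$ were $1$, the map (5) would be a norm $1$ projection; this is why we require $w_k<1$.

*Proof of Theorem C.* **Step 1: $X$ is isomorphic to $\ell_1$.** This makes the norm of $X$ an equivalent norm on $\ell_1$. Applying an isomorphism $Q\to\ell_1^2$ in each coordinate gives $W\cong\ell_1$, so $W\oplus_1\ell_1^3\cong\ell_1$. In it $X$ has codimension $\dim Q=2$. Two subspaces $Y,Z$ of the same finite codimension in a Banach space are isomorphic: $Y\cap Z$ has the same finite codimension in both, so $Y=(Y\cap Z)\oplus G$ and $Z=(Y\cap Z)\oplus H$ with $\dim G=\dim H<\infty$. One subspace of codimension $2$ in $\ell_1$ consists of the sequences whose first two entries vanish, and it is isometric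 to $\ell_1$. Hence $X\cong\ell_1$. By Proposition 5, $X$ has the $IP_{f,\infty}$.

**Step 2: $\rho$ has no linear right inverse of norm $\le1$.** This is the obstruction that replaces the uncomplemented kernel. Let $\rho\tau=I_Q$ with $\tau$ linear and $\|\tau\|\le1$. Let $u_1,u_2,u_3$ be the unit vectors of $\ell_1^3$ and $q_i=\rho(u_i)$, so $\|q_i\|\le1$. Since $\rho\tau(q_i)=\rho(u_i)$, we have $\tau(q_i)=u_i+t_i(1,1,1)$ for some $t_i\in\mathbb R$, and
$$1\ge\|\tau(q_i)\|=|1+t_i|+2|t_i|\ge1+|t_i|.$$
So $t_i=0$ and $\tau(q_i)=u_i$. But $\sum_iq_i=\rho(1,1,1)=0$, while $\sum_iu_i\ne0$. This is a contradiction.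

**Step 3: $X$ is not constrained in $X^{**}$.** We show that for a norm $1$ projection the map $y$ of Lemma 6 must vanish. Let $P$ be a norm $1$ projection of $X^{**}$ onto $X$. Here $F_\infty=Q$, and (3) gives $\|y(q)\|+\|a(q)\|\le\|q\|$ for all $q\in Q$. Suppose $y(q)\ne0$. Since all $w_k<1$, $\|Sy(q)\|\le\sum_kw_k\|y(q)_k\|<\|y(q)\|$. By (2), $q=Sy(q)-\rho a(q)$, so
$$\|q\|\le\|Sy(q)\|+\|\rho a(q)\|<\|y(q)\|+\|a(q)\|\le\|q\|,$$
a contradiction. Hence $y=0$. By (2) the linear map $\tau=-a$ satisfies $\rho\tau=I_Q$, and $\|\tau\|\le1$. This contradicts Step 2.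

**Step 4: projections of norm close to $1$.** Since $F_k=Q$, the map (5) is defined for every $k$. It is a projection of $X^{**}$ onto $X$: it is linear because the decomposition of Lemma 3 is, its values lie in $X$, and it is the identity on $X$, where $n=0$. Its norm is at most $w_k^{-1}$ because
$$\|y\|+w_k^{-1}\|S^{**}n\|+\|a\|\le w_k^{-1}\big(\|y\|+\|n\|+\|a\|\big)=w_k^{-1}\|(y+n,a)\|.$$
Since $w_k^{-1}\to1$, for each $\varepsilon>0$ there is a projection of norm at most $1+\varepsilon$. This proves the first sentence of Theorem C.

**Step 5: the space $\ell_1\oplus E$.** We add $E$ as an $\ell_1$-summand. Renorm $\ell_1\oplus E$ as $X\oplus_1E$, whose bidual is $X^{**}\oplus_1E^{**}$. Let $\Pi$ be a norm $1$ projection of $E^{**}$ onto $E$ (if $E=\{0\}$, let $\Pi=0$). Given $(x^{**},e^{**})$, let $x_0$ be as in $(\star)$ for $X$. For all $(x,e)\in X\oplus_1E$,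
$$\|x_0-x\|+\|\Pi e^{**}-e\|=\|x_0-x\|+\|\Pi(e^{**}-e)\|\le\|x^{**}-x\|+\|e^{**}-e\|.$$
So $(x_0,\Pi e^{**})$ witnesses $(\star)$, and $X\oplus_1E$ has the $IP_{f,\infty}$ by Lemma 1. If $R$ were a norm $1$ projection of $X^{**}\oplus_1E^{**}$ onto $X\oplus_1E$, then $x^{**}\mapsto\mathrm{pr}_XR(x^{**},0)$ would map $X^{**}$ to $X$ with norm at most $1$ and fix $X$. It would be a norm $1$ projection of $X^{**}$ onto $X$, contrary to Step 3. $\square$

## 10. Theorem B: without $\ell_1$ the set $F$ is linear

Now $X\neq\{0\}$ is any space with the $IP_{f,\infty}$ that contains no isomorphic copy of $\ell_1$, and $F$ is the set of Section 4. By Lemmas 1 and 2, $X+F=X^{**}$, and it remains to show that $F$ is closed under addition. We need, for $v_1,v_2\in F$ and $x\in X$, a functional $f\in B_{X^*}$ with $f(x)$ almost $\|x\|$ and with $v_1(f),v_2(f)$ almost $0$. For a single $v\in F$, Step 1 finds such functionals in the kernel of $v$, and they are even dense. But two dense sets can be disjoint, so density alone does not handle $v_1$ and $v_2$ together. The absence of $\ell_1$ provides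 nonempty open sets on which $v_1$ is nearly constant, and this makes the two conditions compatible.

Let $B=B_{X^*}$ with the weak* topology. "Open" means relatively open in $B$. The *oscillation* of $v\in X^{**}$ on a set $O\subset B$ is $\sup_Ov-\inf_Ov$. For example, $v=x\in X$ is weak* continuous, so every point of $B$ has neighborhoods of arbitrarily small oscillation.

*Proof of Theorem B.* **Step 1: for $v\in F$ the set $B\cap\ker v$ is weak* dense in $B$.** This translates membership in $F$ into topology. We may assume $v\ne0$. In $X^{**}$ we have $(\ker v)^\perp=\mathbb Rv$. The norm of the restriction of $x\in X\subset X^{**}$ to the subspace $\ker v$ of $X^*$ is the distance of $x$ to $(\ker v)^\perp$. Hence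
$$\sup_{f\in B\cap\ker v}f(x)=\|x|_{\ker v}\|=\operatorname{dist}(x,\mathbb Rv)=\inf_t\|x-tv\|=\|x\|,$$
since $-tv\in F$ for all $t$ (and $t=0$ gives the value $\|x\|$). If some $f_0\in B$ were outside the weak* closure of the convex set $B\cap\ker v$, Hahn–Banach for the weak* topology would give $x\in X$ with $\|x\|=\sup_{B\cap\ker v}x<f_0(x)\le\|x\|$, a contradiction.

**Step 2: small oscillation.** *For every $v\in X^{**}$, $\delta>0$ and nonempty open $O\subset B$ there is a nonempty open $O'\subset O$ on which the oscillation of $v$ is at most $\delta$.* This is the step that uses the absence of $\ell_1$. Suppose it fails for $v,\delta,O$, so that every nonempty open subset of $O$ has oscillation greater than $\delta$.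

*(i) Finding fixed levels.* Let $f\in O$ and let $\mathcal V$ range over the open neighborhoods of $f$ in $O$. We claim
$$\sup_{\mathcal V}\inf_{\mathcal V}v<\inf_{\mathcal V}\sup_{\mathcal V}v.$$
In any case the left side is $\le v(f)\le$ the right side. If both were equal to $v(f)$, there would be neighborhoods $\mathcal V_1,\mathcal V_2$ with $\inf_{\mathcal V_1}v>v(f)-\delta/2$ and $\sup_{\mathcal V_2}v<v(f)+\delta/2$. Then $v$ would have oscillation at most $\delta$ on $\mathcal V_1\cap\mathcal V_2$, which is excluded. So there are rationals $a<b$ strictly between the two sides. Every $\mathcal V$ then meets both $\{v<a\}$ and $\{v>b\}$, that is,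
$$f\in C_{a,b}:=\overline{\{g\in O:v(g)<a\}}\cap\overline{\{g\in O:v(g)>b\}}\qquad(\text{closures in }O).$$
Thus $O$ is the union of the countably many closed sets $C_{a,b}$, $a<b$ rational. As an open subset of a compact Hausdorff space, $O$ is locally compact Hausdorff, hence a Baire space. So some $C_{a,b}$ contains a nonempty open set $O'$, and both $\{v<a\}$ and $\{v>b\}$ are dense in $O'$. Fix these $a<b$ and $O'$.

*(ii) A tree of open sets.* We construct $x_1,x_2,\dots\in\|v\|B_X$ and nonempty open sets $O_s\subset O'$ indexed by finite $0$-$1$ sequences $s$, starting with $O_\emptyset=O'$. Suppose that $O_s$ is given for all $s\in\{0,1\}^n$. By density pick $f_s,g_s\in O_s$ with $v(f_s)<a$ and $v(g_s)>b$. By Goldstine's theorem $\|v\|B_X$ is weak* dense in $\|v\|B_{X^{**}}\ni v$. So there is $x_{n+1}\in\|v\|B_X$ with $f_s(x_{n+1})<a$ and $g_s(x_{n+1})>b$ for these finitely many $s$. Put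
$$O_{s0}=\{f\in O_s:f(x_{n+1})<a\},\qquad O_{s1}=\{f\in O_s:f(x_{n+1})>b\}.$$
They are open because $x_{n+1}\in X$ is weak* continuous, and nonempty because they contain $f_s$ and $g_s$ respectively.

*(iii) The sequence spans $\ell_1$.* Let $c_1,\dots,c_m\in\mathbb R$. Let $s\in\{0,1\}^m$ have $s_i=1$ if $c_i\ge0$ and $s_i=0$ if $c_i<0$, and let $\bar s$ be the opposite sequence. Choose $f\in O_s$ and $g\in O_{\bar s}$. If $c_i\ge0$, then $f(x_i)>b$ and $g(x_i)<a$; if $c_i<0$, then $f(x_i)<a$ and $g(x_i)>b$. So $c_i(f-g)(x_i)\ge(b-a)|c_i|$ in both cases, and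
$$2\Big\|\sum_ic_ix_i\Big\|\ge(f-g)\Big(\sum_ic_ix_i\Big)\ge(b-a)\sum_i|c_i|.$$
Also $\|\sum_ic_ix_i\|\le\|v\|\sum_i|c_i|$. Hence the closed span of $(x_n)$ is isomorphic to $\ell_1$, contrary to the hypothesis. This proves Step 2.

**Step 3: $F$ is closed under addition.** We combine the two previous steps. Let $v_1,v_2\in F$, $0\ne x\in X$ and $\varepsilon,\delta>0$. Put $O=\{f\in B:f(x)>\|x\|-\varepsilon\}$, a nonempty open set. By Step 2 choose a nonempty open $O_1\subset O$ on which $v_1$ has oscillation at most $\delta$. By Step 1, $O_1$ contains a point of $\ker v_1$. So $v_1$ takes the value $0$ on $O_1$, and $|v_1|\le\delta$ on $O_1$. In the same way choose a nonempty open $O_2\subset O_1$ with $|v_2|\le\delta$ on $O_2$. For $f\in O_2$,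
$$\|x+v_1+v_2\|\ge f(x)+v_1(f)+v_2(f)\ge\|x\|-\varepsilon-2\delta.$$
Let $\varepsilon,\delta\to0$. For $x=0$ the inequality $\|x+v_1+v_2\|\ge\|x\|$ is trivial. So $v_1+v_2\in F$.

**Step 4: the projection.** We now collect the pieces. By Step 3 and Lemma 2(1), $F$ is a linear subspace, and $X+F=X^{**}$ by Lemma 2(2). By Lemma 2(3) with $M=F$, the projection of $X^{**}$ onto $X$ along $F$ has norm $1$.

**Step 5: uniqueness.** We show that the kernel of any norm $1$ projection $P$ of $X^{**}$ onto $X$ is $F$. By Lemma 2(3), $\ker P\subset F$. If $v\in F$, then $v-Pv\in\ker P\subset F$. Since $F$ is linear, $Pv\in F\cap X=\{0\}$, so $v\in\ker P$. Thus $\ker P=F$, and $P$ is determined by its range $X$ and its kernel $F$. $\square$
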